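\title{Strong connectivity of graph orientations is testable}

\begin{abstract}
In the orientation model of property testing an undirected graph $G$ is known in advance, and a tester queries the directions of single edges in an unknown orientation of $G$. We prove that for every $0<\epsilon<1$ and every 2-edge-connected graph $G$, strong connectivity has a non-adaptive $\epsilon$-test with one-sided error that makes $2^{O(\epsilon^{-3})}$ queries, a bound that does not depend on $G$. The test searches for a directed cut. It remembers the edges queried so far only through their class modulo coboundaries, and draws the next edge from a maximal packing of small representatives of the class that is still missing. The analysis rests on the Lucchesi--Younger theorem and on two inequalities for such classes. On cycles, $1/(6\epsilon)$ queries are necessary.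
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite undirected graph, fixed and known in advance. In the \emph{orientation model} the input is an unknown orientation $D$ of $G$, and a \emph{query} names an edge and returns its direction in $D$. The \emph{distance} between two orientations of $G$ is the number of edges that must be redirected to turn one into the other. A property $\mathcal P$ is a set of orientations of $G$, and $D$ is \emph{$\epsilon$-far} from $\mathcal P$ if its distance from every member of $\mathcal P$ exceeds $\epsilon|E|$. An \emph{$\epsilon$-test} for $\mathcal P$ is a randomized algorithm that queries edges of $D$, accepts with probability at least $2/3$ if $D\in\mathcal P$, and rejects with probability at least $2/3$ if $D$ is $\epsilon$-far from $\mathcal P$. The algorithm may depend on $G$ in any way; only queries are counted. A test has \emph{one-sided error} if it always accepts members of $\mathcal P$, and it is \emph{non-adaptive} if it chooses all its queries before it sees any answer.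

We study the property of being strongly connected. If $G$ is disconnected or has a bridge, no orientation of $G$ is strongly connected, so $G$ is taken to be 2-edge-connected. Strong connectivity is \emph{testable} for a class $\mathcal G$ of 2-edge-connected graphs if there is a function $q(\epsilon)$ such that for every $\epsilon>0$ and every $G\in\mathcal G$, whatever its number $n$ of vertices, there is an $\epsilon$-test for strong connectivity of orientations of $G$ with at most $q(\epsilon)$ queries. The problem, posed in \cite{TOP}, is the following.

\medskip
\noindent\emph{Is strong connectivity testable for the class of all 2-edge-connected graphs, or is there a fixed $\epsilon>0$ for which the number of queries needed is unbounded over some infinite family of such graphs?}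
\medskip

Testability is known in three cases. It holds for graphs that are efficiently-Steiner-connected, meaning that for every $\delta>1/\log n$ and every $S\subseteq V$ with $|S|\le\delta^2n$ some connected subgraph with at most $10\delta n$ edges contains $S$. It holds for the $\sqrt n\times\sqrt n$ grids. And it holds for every family of expander graphs whose expansion is bounded below by a fixed constant, with a query bound depending only on $\epsilon$ and the expansion. We show that no such assumption is needed.

\begin{theorem}\label{thm:main}
There is a function $q(\epsilon)=2^{O(\epsilon^{-3})}$ such that for every $0<\epsilon<1$ and every 2-edge-connected graph $G$ there is a non-adaptive $\epsilon$-test for strong connectivity of orientations of $G$ which makes at most $q(\epsilon)$ queries and always accepts strongly connected orientations.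
\end{theorem}

For $\epsilon\ge1$ no orientation is $\epsilon$-far and there is nothing to test. A \emph{directed cut} of $D$ is the set of edges between a nonempty proper vertex set and its complement, when all these edges are directed the same way across. Theorem~\ref{thm:main} follows from a statement about finding directed cuts, in which 2-edge-connectivity plays no part.

\begin{theorem}\label{thm:dicut}
Let $0<\epsilon<1$. For every connected graph $G$ with $m\ge1$ edges there is a randomized non-adaptive procedure, depending only on $G$ and $\epsilon$ and making at most $q(\epsilon)$ queries, which for every orientation $D$ of $G$ having more than $\epsilon m$ pairwise disjoint directed cuts, with probability at least $2/3$ queries all edges of some directed cut of $D$.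
\end{theorem}

The dependence on $\epsilon$ cannot be removed.

\begin{theorem}\label{thm:lower}
For $0<\epsilon\le1/4$ and $n\ge1/\epsilon$, every $\epsilon$-test for strong connectivity of orientations of the cycle $C_n$, even an adaptive one with two-sided error, makes at least $1/(6\epsilon)$ queries in the worst case.
\end{theorem}

Which answer should one expect? A directed cut certifies that $D$ is not strongly connected, and a test with one-sided error has no other certificate (Remark~\ref{rem:witness}). Counting points to a positive answer. An $\epsilon$-far orientation has more than $\epsilon m/2$ disjoint directed cuts with at most $2/\epsilon$ edges each (Section~\ref{sec:bonds}), so a random edge lies in one of them with probability more than $\epsilon/2$. If every edge of $G$ lay in a bounded number of cuts of size at most $2/\epsilon$, the tester would query all small cuts through a few random edges and be done. The reason for doubt is that an edge may lie in arbitrarily many small cuts, that both sides of such a cut may be large, and that its edges may be far apart in $G$. The tester holds one edge of a directed cut and does not know where the others are.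

The way out is not to look for the rest of that particular cut. What remains to be found is recorded as a class in the group of integer edge vectors modulo coboundaries; any set of directed edges with that class completes the queried edges to a set containing a directed cut. The tester samples from a fixed maximal packing of small representatives of this class, and may move from one directed cut to another at every step. Section~\ref{sec:test} defines the test and works out cuts of size two by hand. Section~\ref{sec:analysis} proves Theorems~\ref{thm:main} and~\ref{thm:dicut} from a rank inequality, proved in Section~\ref{sec:rank}, and a packing inequality, proved in Section~\ref{sec:packing}; the latter is the longest part of the argument. The only external result used is the Lucchesi--Younger theorem \cite{LY}.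

\section{Cycles}\label{sec:cycles}

Fix a sense of rotation on $C_n$ and call an edge of an orientation forward or backward. In a strongly connected orientation every vertex has an entering and a leaving edge, so all edges are forward or all are backward. An orientation with $r$ backward edges is therefore at distance $\min(r,n-r)$ from strong connectivity. A forward edge and a backward edge together form a directed cut, however far apart they are. If $D$ is $\epsilon$-far, both kinds have more than $\epsilon n$ edges, so $\epsilon<1/2$, and one kind has at least $n/2$ edges. Then $t=\lceil2/\epsilon\rceil\ge5$ independent uniform edges miss one of the two kinds with probability at most $(1-\epsilon)^t+2^{-t}\le e^{-2}+1/32<1/3$. So $O(1/\epsilon)$ queries suffice for cycles, and Theorem~\ref{thm:lower} says that this is the right order.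

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $D_0$ be the orientation with all edges forward, and let $D_1$ be obtained from $D_0$ by reversing a uniformly random set of $r=\lfloor\epsilon n\rfloor+1$ edges. Since $\epsilon n\ge1$ and $\epsilon\le1/4$, we have $\epsilon n<r\le2\epsilon n\le n/2$, so $D_1$ is at distance $r>\epsilon n$ from strong connectivity for every choice of the set. Consider a test making at most $t$ queries and fix its coins. On $D_0$ it queries a fixed set of at most $t$ edges. On $D_1$ it receives the same answers, and so gives the same verdict, unless one of these edges is reversed, which has probability at most $tr/n\le2\epsilon t$. Averaging over the coins,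
\[
\tfrac23-2\epsilon t\le\Pr[\text{accept }D_0]-2\epsilon t\le\Pr[\text{accept }D_1]\le\tfrac13 ,
\]
that is, $t\ge1/(6\epsilon)$.
\end{proof}

Uniform sampling stops working as soon as there are many cycles.

\begin{example}[bouquet]\label{ex:bouquet}
Let $G$ consist of $N$ cycles of even length $L$ with one common vertex, so $m=NL$. An orientation is strongly connected exactly when each cycle is consistently oriented; if half of each cycle is forward and half backward, the distance is $m/2$. A cut meets every cycle in an even number of edges, so a fully queried directed cut requires two queried edges on one cycle, and $t$ independent uniform edges achieve this with probability at most $\binom t2/N$. The remedy is to take the second edge from the cycle of the first. The test of Section~\ref{sec:test} makes this kind of choice in an arbitrary graph.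
\end{example}

\section{From distance to small directed bonds}\label{sec:bonds}

From now on $G=(V,E)$ is a finite connected graph with $m=|E|\ge1$ edges. Parallel edges and loops are allowed; a loop has two formal directions and lies in no cut. For $X,W\subseteq V$, $\delta(X)$ is the set of edges between $X$ and $V\setminus X$, and $E(W)$ is the set of edges with both ends in $W$. A \emph{cut} is a set $\delta(X)$ with $\emptyset\ne X\ne V$; it is nonempty because $G$ is connected. A cut $\delta(U)$ is a \emph{bond} if $G[U]$ and $G[V\setminus U]$ are connected. A bond contains no other cut: if $\delta(X)\subseteq\delta(U)$, then no edge inside $U$ or inside $V\setminus U$ lies in $\delta(X)$, so each of the two sides lies in $X$ or in $V\setminus X$, and $X$ is one of them. Two cuts $\delta(U),\delta(W)$ \emph{cross} if the four sets $U\cap W$, $U\setminus W$, $W\setminus U$, $V\setminus(U\cup W)$ are nonempty; this does not change when $U$ or $W$ is complemented. A family of cuts is \emph{cross-free} if no two members cross.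

Let $D$ be an orientation of $G$. A \emph{dicut} is a directed cut, and a \emph{dijoin} is a set of edges meeting every dicut. The orientation $D$ is strongly connected if and only if it has no dicut: no directed path crosses a dicut backward, and if some vertex does not reach all others, no edge leaves the set of vertices that it reaches.

\begin{theorem}[Lucchesi--Younger \cite{LY}]\label{thm:LY}
In a digraph with connected underlying graph, the maximum number of pairwise disjoint dicuts equals the minimum size of a dijoin.
\end{theorem}

A set of edges whose reversal makes $D$ strongly connected must meet every dicut. The next lemma is the converse, and it is the only place where 2-edge-connectivity is used. For a path, where $E$ is a dijoin and no orientation is strongly connected, it fails.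

\begin{lemma}\label{lem:reverse}
Let $G$ be 2-edge-connected and let $J$ be a dijoin of $D$. Then reversing some subset of $J$ makes $D$ strongly connected.
\end{lemma}

\begin{proof}
Induction on $|J|$. We may assume that $J$ is an inclusion-minimal dijoin. If $J=\emptyset$, then $D$ has no dicut. Otherwise let $e=(x\to y)\in J$ and let $D_1$ be $D$ with $e$ reversed. It suffices to show that $J-e$ is a dijoin of $D_1$, for then the induction hypothesis applies to $D_1$ and $J-e$.

Suppose not. Then there is $X$, $\emptyset\ne X\ne V$, such that no edge of $D_1$ leaves $X$ and $J-e$ misses $\delta(X)$. If $e\notin\delta(X)$, then $\delta(X)$ is a dicut of $D$ missing $J$, which is impossible. So $e\in\delta(X)$; it enters $X$ in $D_1$, hence $x\in X$, $y\notin X$, and $e$ is the only edge of $D$ leaving $X$. By minimality of $J$ there is a dicut $\delta(Y)$ of $D$ missing $J-e$, where no edge of $D$ leaves $Y$; it contains $e$ because $J$ is a dijoin, so $x\notin Y$, $y\in Y$.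

An edge of $D$ leaving $X\cap Y$ does not leave $Y$, so it leaves $X$ and equals $e$; but the tail $x$ is not in $Y$. An edge of $D$ leaving $X\cup Y$ does not have its tail in $Y$, so it leaves $X$ and equals $e$; but the head $y$ is in $Y$. Thus no edge of $D$ leaves $X\cap Y$ or $X\cup Y$. Moreover $J$ misses $\delta(X\cap Y)\cup\delta(X\cup Y)$: this set is contained in $\delta(X)\cup\delta(Y)$, which $J-e$ misses, and $e$ joins $X\setminus Y$ to $Y\setminus X$. As $J$ is a dijoin, neither $X\cap Y$ nor $X\cup Y$ is a nonempty proper subset of $V$, so $X\cap Y=\emptyset$ and $X\cup Y=V$. Then all edges of $\delta(X)=\delta(Y)$ enter $Y$, that is, leave $X$. Hence $\delta(X)=\{e\}$ and $e$ is a bridge, a contradiction.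
\end{proof}

\begin{remark}\label{rem:witness}
Let $G$ be 2-edge-connected and let $Q$ be the set of queried edges. If $Q$ contains no dicut of $D$, then $E\setminus Q$ is a dijoin, and by Lemma~\ref{lem:reverse} some strongly connected orientation agrees with $D$ on $Q$. So a test with one-sided error can reject only after querying a whole dicut.
\end{remark}

By Lemma~\ref{lem:reverse}, if $G$ is 2-edge-connected and $D$ is $\epsilon$-far from strong connectivity, every dijoin has more than $\epsilon m$ edges, and by Theorem~\ref{thm:LY} $D$ has more than $\epsilon m$ pairwise disjoint dicuts. We now bring such a family into a normal form. Small size is what lets a bounded number of queries cover a cut; the other two properties are needed for the rank inequality.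

\begin{lemma}\label{lem:bonds}
Let $D$ have more than $\epsilon m$ pairwise disjoint dicuts, and let $k=\lfloor2/\epsilon\rfloor$. Then there is a cross-free family $\mathcal F$ of more than $\epsilon m/2$ pairwise disjoint dicuts of $D$, all of them bonds with at most $k$ edges.
\end{lemma}

\begin{proof}
Write each dicut as $\delta(U)$ with no edge of $D$ entering $U$. Among the families of $\lfloor\epsilon m\rfloor+1$ pairwise disjoint dicuts take those of minimum total size, and among these one that maximizes $\sum|U|^2$.

Suppose two members $\delta(U),\delta(W)$ cross. No edge enters $U\cap W$ or $U\cup W$, so these nonempty proper sets define dicuts. No edge joins $U\setminus W$ to $W\setminus U$, since it would enter $U$ or $W$. For every other edge the number of the cuts $\delta(U\cap W),\delta(U\cup W)$ containing it equals the number of the cuts $\delta(U),\delta(W)$ containing it, which is at most $1$. So $\delta(U\cap W)$ and $\delta(U\cup W)$ are disjoint and have the same union as $\delta(U)$ and $\delta(W)$. Exchanging the pairs keeps disjointness and total size and raises $\sum|U|^2$ by $2|U\setminus W|\,|W\setminus U|>0$, a contradiction.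

Suppose that $G[U]$ or $G[V\setminus U]$ is disconnected for a member $\delta(U)$. The sets $\delta(C)$, for the components $C$ of that side, are at least two disjoint nonempty subsets of $\delta(U)$, and each is a dicut. Replacing $\delta(U)$ by one of them lowers the total size, a contradiction. So all members are bonds. The total size is at most $m$, so fewer than $\epsilon m/2$ members have more than $2/\epsilon$ edges. The others form $\mathcal F$.
\end{proof}

\section{Classes of edge sets and the test}\label{sec:test}

\subsection{Cochains modulo coboundaries}

Fix a reference orientation of $G$, unrelated to $D$. A \emph{cochain} is a vector $\rho\in\mathbb Z^E$. Its \emph{value on $e$ in a given direction} is $\rho(e)$ for the reference direction and $-\rho(e)$ for the other. For $\varphi:V\to\mathbb Z$ the \emph{coboundary} $d\varphi$ is the cochain whose value on an edge in the direction from $x$ to $y$ is $\varphi(y)-\varphi(x)$. For example, $d\mathbf 1_X$ is supported on $\delta(X)$ and has value $1$ in the direction into $X$. Let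
\[
H=\mathbb Z^E/d\mathbb Z^V ,
\]
let $[\rho]$ be the class of $\rho$, and $[e]$ the class of the indicator of the edge $e$. A cochain has class $0$ if and only if its values sum to zero along every closed walk: the sum of $d\varphi$ telescopes, and conversely one defines $\varphi(v)$ as the sum along any walk from a base vertex to $v$. So a class records how a cochain pairs with the cycles of $G$.

For $W\subseteq V$, restricting cochains to $E(W)$ maps coboundaries to coboundaries of $G[W]$ and so defines a homomorphism $\kappa\mapsto\kappa|_W$ from $H$ to $\mathbb Z^{E(W)}/d\mathbb Z^W$, and likewise over $\mathbb Q$. If an integer vector on $E(W)$ equals $d\varphi$ with $\varphi:W\to\mathbb Q$, then it is an integer coboundary: subtract a constant on each component of $G[W]$ so that $\varphi$ vanishes at one vertex, and note that $\varphi$ changes by integers along edges. Hence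
\begin{equation}\label{eq:embed}
\mathbb Z^{E(W)}/d\mathbb Z^W\ \text{ embeds in }\ \mathbb Q^{E(W)}/d\mathbb Q^W .
\end{equation}
In particular $H$ is a subgroup of the vector space $H_{\mathbb Q}=\mathbb Q^E/d\mathbb Q^V$, which has dimension at most $m$. Spans, dimensions and independence of classes refer to $H_{\mathbb Q}$. For $S\subseteq E$ let $\langle S\rangle$ be the span of the classes $[e]$, $e\in S$; then $\dim\langle S\rangle\le|S|$, and $\langle S\rangle$ is the set of classes of rational vectors supported on $S$.

A \emph{unit cochain} has values in $\{0,\pm1\}$; it is a set of edges with directions. For $B\subseteq E$ let $\mathbf 1^D_B$ be the unit cochain with value $1$ on the edges of $B$ in their $D$-direction and $0$ elsewhere. Put $[B]_D=[\mathbf 1^D_B]$ and $[e]_D=[\{e\}]_D=\pm[e]$. The class $[e]_D$ is known once $e$ has been queried. Classes detect dicuts.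

\begin{lemma}\label{lem:zero}
\begin{enumerate}
\item[(a)] If $A$ is a dicut of $D$, then $[A]_D=0$.
\item[(b)] If $r\ge1$ and $e_1,\dots,e_r$ are edges, not necessarily distinct, with $\sum_j[e_j]_D=0$, then $\{e_1,\dots,e_r\}$ contains a dicut of $D$.
\item[(c)] If $A$ is a bond and $\emptyset\ne B\subsetneq A$, then $[B]_D\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If all edges of $A=\delta(X)$ enter $X$, then $\mathbf 1^D_A=d\mathbf 1_X$.

(b) Let $\sum_j\mathbf 1^D_{\{e_j\}}=d\varphi$. In the $D$-direction $\varphi$ strictly increases along $e_1,\dots,e_r$, and it is constant along all other edges. So $\varphi$ is not constant, and $U=\{x:\varphi(x)=\min\varphi\}$ is a nonempty proper set. Along an edge of $\delta(U)$ the function $\varphi$ changes, so the edge is one of the $e_j$ and it leaves $U$.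

(c) Otherwise $B$ contains a cut by (b), and a bond contains no other cut.
\end{proof}

An \emph{$s$-representative} of $\kappa\in H$ is a unit cochain of class $\kappa$ whose support has at most $s$ edges. For $\kappa\ne0$ let $\tau_s(\kappa)$ be the maximum number of $s$-representatives of $\kappa$ with pairwise disjoint supports. Supports are nonempty, so $\tau_s(\kappa)\le m$. These notions depend on $G$ alone.

\subsection{One run of the test}

Suppose that the first queried edge $e_1$ lies in a directed bond $A$ of size at most $k$. Then $B=A\setminus\{e_1\}$ has class $[B]_D=-[e_1]_D$, which the tester knows, and by Lemma~\ref{lem:zero}(b) any set $B'$ with $[B']_D=-[e_1]_D$ serves as well as $B$. The tester needs a set of edges, computed from $G$ alone, that meets every candidate $B'$ and is not much larger than the number of disjoint candidates. A maximal packing has both properties.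

For each $\kappa\in H\setminus\{0\}$ and $b\ge1$ fix an inclusion-maximal family of $b$-representatives of $\kappa$ with pairwise disjoint supports, and let $Y(\kappa,b)$ be the union of the supports. Then
\begin{equation}\label{eq:Y}
|Y(\kappa,b)|\le b\,\tau_b(\kappa),\qquad\text{and the support of every $b$-representative of $\kappa$ meets }Y(\kappa,b),
\end{equation}
since a representative missing $Y(\kappa,b)$ could be added to the family.

Let $0<\epsilon<1$ and $k=\lfloor2/\epsilon\rfloor\ge2$.

\medskip
\noindent\textbf{One run.} Pick $e_1\in E$ uniformly, query it, and set $\kappa_1=-[e_1]_D$. For $r=1,2,\dots$: if $\kappa_r=0$, stop with \emph{success}. If $\kappa_r\ne0$ and $r=k$, stop with \emph{failure}. Otherwise put $b=k-r$. If $Y(\kappa_r,b)=\emptyset$, stop with failure; else pick $e_{r+1}\in Y(\kappa_r,b)$ uniformly, query it, and set $\kappa_{r+1}=\kappa_r-[e_{r+1}]_D$.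
\medskip

We call $\kappa_r=-\sum_{j\le r}[e_j]_D$ the \emph{target}, $b=k-r$ the \emph{budget}, and $(\kappa_r,b)$ the \emph{state}. The future of a run depends on its past only through the state. By Lemma~\ref{lem:zero}(b), \emph{a successful run has queried all edges of a dicut}.

\begin{example}[circular ladder]\label{ex:ladder}
Let $G$ have vertices $(i,0),(i,1)$ for $i\in\mathbb Z/n$, $n\ge3$, upper rails $u_i$ from $(i,1)$ to $(i+1,1)$, lower rails $l_i$ from $(i,0)$ to $(i+1,0)$, and rungs from $(i,0)$ to $(i,1)$. The classes $[u_i]+[l_i]$ all equal one class $\xi$, because $u_i+l_i-u_j-l_j$ is the coboundary of the indicator of the columns $i+1,\dots,j$. Call $i$ forward if $u_i,l_i$ have the reference direction in $D$, and backward if both are reversed; a forward pair and a backward pair form a directed bond. Let $k=4$, suppose that more than $12$ indices are backward, and let $e_1=u_i$ with $i$ forward.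

Every representative of $-[u_i]$ meets the 4-cycle through $u_i$, so $\tau_3(-[u_i])\le4$ and $|Y(\kappa_1,3)|\le12$. This set meets $\{l_i,u_j,l_j\}$ for every backward $j$, so it contains $l_i$, and $e_2=l_i$ with probability at least $1/12$. The target is now $-\xi$. A 2-representative of $-\xi$ sums to $-1$ around each of the two rail cycles and to $0$ around each 4-cycle, so it is $-(u_j+l_j)$ for some $j$, and $Y(-\xi,2)$ is the set of all rails. If $e_3=u_j$ with $j$ backward, the target is $-\xi+[u_j]=[l_j]_D$, and $Y(\kappa_3,1)$ has at most $4$ edges, one of which is $l_j$. The second and fourth queries are local and the third is global; the classes decide this by themselves.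
\end{example}

\subsection{Bonds of size two}\label{sub:two}

The case $k=2$ shows the whole analysis in miniature. Let $\mathcal F$ be a family of more than $\epsilon m/2$ disjoint directed bonds of size at most $2$. For $\kappa\ne0$ let $S(\kappa)=\{e:[e]=\pm\kappa\}$. Then $Y(\kappa,1)=S(\kappa)$, $\tau_1(\kappa)=|S(\kappa)|$, and two sets $S(\kappa)$ are equal or disjoint; in a bouquet they are the cycles. A bond $\{e,e'\}\in\mathcal F$ has $[e]_D=-[e']_D\ne0$, so it lies inside one set $S(\kappa)$ and contains one edge with $D$-class $\kappa$ and one with $D$-class $-\kappa$.

A run that starts in $S=S(\kappa)$ picks $e_2\in S$ uniformly, so it succeeds with probability at least $\eta$ provided that $S$ contains at least $\eta|S|$ members of $\mathcal F$. Call $S$ starved if it contains fewer. A starved set is a real obstacle: its few bonds are hidden among many candidates that exist in $G$ but are not directed in $D$. But all starved sets together contain at most $\eta\sum_S|S|\le\eta m$ members of $\mathcal F$. With $\eta=\epsilon/4$, more than $\epsilon m/4$ members of $\mathcal F$ are single edges, which give success at once, or lie in sets that are not starved. So a run succeeds with probability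 at least $\epsilon^2/16$.

The one global fact used here is $\sum\tau_1(\kappa)\le m$, the sum taken over nonzero classes up to sign. For larger budgets two things go wrong. First, the run moves to another bond at each step, and the new bond must again be free of starved classes; this is handled by an iteration. Second, the global fact fails. In the bouquet let $\xi_i$ be the class of a forward edge of the $i$-th cycle. The classes $\xi_i+\xi_j$, $i<j$, are distinct up to sign and have $\tau_2(\xi_i+\xi_j)=L$, so $\sum\tau_2(\kappa)\ge\binom N2L=(N-1)m/2$. These classes span a space of dimension at most $N$, however, and $NL=m$. This suggests counting dimensions instead of classes.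

\section{Analysis of the test}\label{sec:analysis}

\subsection{Two inequalities}

For an integer $s\ge0$ and a real $x>0$ let
\[
\mathcal R_s(x)=\operatorname{span}\{\kappa\in H\setminus\{0\}:\tau_s(\kappa)\ge x\}\subseteq H_{\mathbb Q}.
\]
This space shrinks as $x$ grows, it is $0$ for $x>m$, and $\mathcal R_s(x)=\mathcal R_s(\lceil x\rceil)$.

\begin{proposition}[packing inequality]\label{prop:packing}
Let $\Lambda_s=4s(2s+2)(2s+3)$, $c_0=0$ and $c_s=\Lambda_s(c_{s-1}+2s)$ for $s\ge1$. For every connected graph $G$ with $m$ edges and every $s\ge0$,
\[
\sum_{\nu\ge1}\dim\mathcal R_s(\nu)\le c_s\,m .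
\]
\end{proposition}

If $\kappa_1,\dots,\kappa_N$ are linearly independent, at most $\dim\mathcal R_s(\nu)$ of them have $\tau_s\ge\nu$, so the proposition gives $\sum_t\tau_s(\kappa_t)\le c_sm$. It is the global fact of Section~\ref{sub:two} with ``distinct'' replaced by ``independent''. To use it we must know that the classes which occur in the analysis, namely those of parts of the bonds in $\mathcal F$, are not far from independent.

\begin{proposition}[rank inequality]\label{prop:rank}
Let $k\ge2$ and $h=(2k)^{2k}+2$. Let $A_1,\dots,A_q$ be pairwise disjoint dicuts of $D$ that form a cross-free family of bonds of size at most $k$. Let $\emptyset\ne B_i\subsetneq A_i$ and $\kappa_i=[B_i]_D$, and assume $\kappa_i\ne\pm\kappa_j$ for $i\ne j$. Then $\dim\operatorname{span}\{\kappa_1,\dots,\kappa_q\}\ge q/(12h)$.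
\end{proposition}

For the rest of this section $0<\epsilon<1$, $k=\lfloor2/\epsilon\rfloor$, $D$ has more than $\epsilon m$ pairwise disjoint dicuts, and $\mathcal F$ is the family of Lemma~\ref{lem:bonds}. The family $\mathcal F$ appears only in the analysis.

\subsection{Starved states}

For $\kappa\in H\setminus\{0\}$ and $1\le b\le k-1$ let $P(\kappa,b)$ be the set of bonds that can supply the target $\kappa$ within the budget $b$:
\[
P(\kappa,b)=\{A\in\mathcal F:\ \text{there is }B\subseteq A\text{ with }|B|\le b\text{ and }[B]_D=\kappa\}.
\]
For $A\in\mathcal F$ let $\Pi(A)$ be the set of pairs $(\kappa,b)$ with $A\in P(\kappa,b)$. By parts (a) and (c) of Lemma~\ref{lem:zero},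
\[
\Pi(A)=\{([B]_D,b):\ \emptyset\ne B\subsetneq A,\ |B|\le b\le k-1\},\qquad\text{so}\quad|\Pi(A)|\le k2^k .
\]
Choosing one $B$ for each $A\in P(\kappa,b)$ gives $b$-representatives $\mathbf 1^D_B$ of $\kappa$ with disjoint supports, so $|P(\kappa,b)|\le\tau_b(\kappa)$. Let $0<\eta<1$. A pair $(\kappa,b)$ is \emph{starved} if $|P(\kappa,b)|<\eta\,\tau_b(\kappa)$. Let $\mathcal B_0$ be the set of $A\in\mathcal F$ for which $\Pi(A)$ contains a starved pair.

\begin{lemma}\label{lem:starved}
$|\mathcal B_0|\le\gamma_k\,\eta\,m$, where $\gamma_k=96\,h\sum_{b=1}^{k-1}c_b$.
\end{lemma}

\begin{proof}
A starved pair $(\kappa,b)\in\Pi(A)$ has $\tau_b(\kappa)\ge|P(\kappa,b)|\ge1$, so $2^j\le\tau_b(\kappa)<2^{j+1}$ for some $j\ge0$. Fix $b$ and $j$, and let $\mathcal B^{b,j}$ be the set of $A\in\mathcal F$ having a starved pair $(\kappa,b)\in\Pi(A)$ in this range. For each such $A$ choose one such class $\kappa_A=[B_A]_D$, $\emptyset\ne B_A\subsetneq A$. The bonds $A$ with $\kappa_A$ equal to a given class $\kappa$ lie in $P(\kappa,b)$, so there are fewer than $\eta2^{j+1}$ of them.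

Let $N$ be the number of distinct classes $\kappa_A$. Keep one class from each pair $\pm\kappa$ and one bond for each class kept. This leaves at least $N/2$ distinct bonds to which Proposition~\ref{prop:rank} applies, and their classes lie in $\mathcal R_b(2^j)$. Hence $N\le24h\dim\mathcal R_b(2^j)$ and $|\mathcal B^{b,j}|\le48h\eta\,2^j\dim\mathcal R_b(2^j)$.

The interval $(2^{j-1},2^j]$ contains at least $2^j/2$ integers $\nu$, and each has $\dim\mathcal R_b(\nu)\ge\dim\mathcal R_b(2^j)$. So $\sum_j2^j\dim\mathcal R_b(2^j)\le2\sum_{\nu\ge1}\dim\mathcal R_b(\nu)\le2c_bm$ by Proposition~\ref{prop:packing}. Summing over $j$ and $b$ gives the bound.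
\end{proof}

If the state is not starved, the next edge lands in a bond of $P(\kappa,b)$ with probability at least $\eta/b$, but that bond may lie in $\mathcal B_0$. So we also discard the bonds having a pair most of whose suppliers were already discarded, and repeat this once for each step of the run:
\[
\mathcal B_{j+1}=\mathcal B_j\cup\bigl\{A\in\mathcal F:\ |P(\kappa,b)\cap\mathcal B_j|>\tfrac12|P(\kappa,b)|\text{ for some }(\kappa,b)\in\Pi(A)\bigr\}.
\]
Every element of $\mathcal B_{j+1}\setminus\mathcal B_j$ lies in $P(\kappa,b)$ for a pair with $|P(\kappa,b)|<2|P(\kappa,b)\cap\mathcal B_j|$, and each $A'\in\mathcal B_j$ lies in $P(\kappa,b)$ for at most $k2^k$ pairs. Summing over these pairs, $|\mathcal B_{j+1}|\le(1+2k2^k)|\mathcal B_j|$. We fix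
\[
\eta=\frac{\epsilon}{4\gamma_k(1+2k2^k)^k}<1,\qquad\text{so that}\quad|\mathcal B_{k-1}|\le\epsilon m/4 .
\]

\subsection{The success probability}

\begin{lemma}\label{lem:success}
Let $1\le b\le k-1$. If a run is in a state $(\kappa,b)\in\Pi(A)$ for some $A\in\mathcal F\setminus\mathcal B_b$, it succeeds from there with probability at least $\prod_{\beta=1}^b\frac\eta{2\beta}$.
\end{lemma}

\begin{proof}
Induction on $b$. Since $A\notin\mathcal B_0$, we have $|P(\kappa,b)|\ge\eta\tau_b(\kappa)$. Since $A\notin\mathcal B_b$, at least half of the bonds $A'\in P(\kappa,b)$ are outside $\mathcal B_{b-1}$. For each of these fix $B_{A'}\subseteq A'$ with $|B_{A'}|\le b$ and $[B_{A'}]_D=\kappa$. The sets $B_{A'}$ are disjoint, and each meets $Y(\kappa,b)$ by \eqref{eq:Y}. So with probability at least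
\[
\frac{\eta\tau_b(\kappa)/2}{b\,\tau_b(\kappa)}=\frac\eta{2b}
\]
the next edge $e$ lies in some $B_{A'}$ with $A'\notin\mathcal B_{b-1}$. The new target is $\kappa-[e]_D=[B_{A'}\setminus\{e\}]_D$. If $B_{A'}=\{e\}$, which is always so when $b=1$, the target is $0$ and the run succeeds. Otherwise $b\ge2$, the new state lies in $\Pi(A')$ with budget $b-1$, and the induction hypothesis applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dicut}]
Put $p_0=\frac\epsilon4\prod_{\beta=1}^{k-1}\frac\eta{2\beta}$. More than $\epsilon m/2-\epsilon m/4=\epsilon m/4$ bonds of $\mathcal F$ lie outside $\mathcal B_{k-1}$. They are disjoint and nonempty, so with probability at least $\epsilon/4$ the edge $e_1$ lies in such a bond $A$. If $A=\{e_1\}$, then $\kappa_1=0$ and the run succeeds. Otherwise $\kappa_1=[A\setminus\{e_1\}]_D$, the state $(\kappa_1,k-1)$ lies in $\Pi(A)$, and Lemma~\ref{lem:success} applies. So one run succeeds with probability at least $p_0$, and among $\lceil2/p_0\rceil$ independent runs some run succeeds with probability at least $1-(1-p_0)^{2/p_0}\ge1-e^{-2}>2/3$.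

To remove adaptivity, let the $r$-th random choice of a run be made with its own random number, and draw all these numbers in advance. Then $e_{r+1}$ is determined by the directions of $e_1,\dots,e_r$, so the run is a binary decision tree of depth at most $k$ with at most $1+2+\dots+2^{k-1}<2^k$ query nodes. Query the edges of all nodes at once and then follow the tree according to the answers. This reproduces the run with the same distribution, and all edges on the followed path are queried. The total number of queries is at most $q(\epsilon)=2^k\lceil2/p_0\rceil$, a function of $\epsilon$ only.

It remains to bound $q$. We have $\Lambda_s\le4s\cdot4s\cdot5s=80s^3$, and unfolding the recursion,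
\[
c_s=\sum_{i=1}^s2i\prod_{j=i}^s\Lambda_j\le2s^2(80s^3)^s .
\]
With $h=2^{O(k\log k)}$ this gives $\gamma_k=2^{O(k\log k)}$. Also $(1+2k2^k)^k=2^{O(k^2)}$ and $1/\epsilon\le k+1$. Hence $\log(1/\eta)=O(k^2)$ and $\log(1/p_0)=O(k^3)$, and $k\le2/\epsilon$ gives $q(\epsilon)=2^{O(\epsilon^{-3})}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $E=\emptyset$, accept. Otherwise use the procedure above and reject if and only if some run succeeds. A strongly connected orientation has no dicut and is never rejected. An $\epsilon$-far orientation has more than $\epsilon m$ pairwise disjoint dicuts by Lemma~\ref{lem:reverse} and Theorem~\ref{thm:LY}, so it is rejected with probability more than $2/3$.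
\end{proof}

\begin{remark}
The dicuts of a contraction $D/J$ are exactly the dicuts of $D$ disjoint from $J$, so $D/J$ is strongly connected if and only if $J$ is a dijoin. By Theorem~\ref{thm:LY}, Theorem~\ref{thm:dicut} therefore shows that for every connected graph $G$ strong connectivity is testable with the same one-sided bound, if distance is measured as the minimum number of edges whose contraction makes $D$ strongly connected.
\end{remark}

\section{The rank inequality}\label{sec:rank}

We prove Proposition~\ref{prop:rank}. Some loss depending on $k$ is unavoidable. Let two vertices $x,y$ be joined by $k$ internally disjoint paths of length $L$, all directed from $x$ to $y$, and let $A_i$ consist of the $i$-th edge of every path. A class is given by the vector of sums along the $k$ paths modulo $(1,\dots,1)$, so $\dim H_{\mathbb Q}=k-1$, while the nonempty proper subsets of the set of paths give $2^{k-1}-1$ classes that are distinct up to sign, all realized by parts of different $A_i$ when $L\ge2^{k-1}-1$. The proof shows that a long chain of nested bonds carries only boundedly many classes of this nonlocal kind.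

If $q\le1$ the claim holds because $\kappa_1\ne0$ by Lemma~\ref{lem:zero}(c). Let $q\ge2$.

\subsection{The tree of a cross-free family}

Fix a vertex $o$ and write $A_i=\delta(U_i)$ with $o\notin U_i$. The sets $U_i$ are distinct because the cuts are disjoint and nonempty. Since $o\notin U_i\cup U_j$ and the cuts do not cross, any two of the sets are disjoint or nested. So the sets among $U_1,\dots,U_q,V$ that contain a given nonempty set form a chain. Let $T$ be the tree with nodes $U_1,\dots,U_q,V$ in which $U_i$ is joined to the smallest node properly containing it; call this the $i$-th edge of $T$. Let $f(v)$ be the smallest node containing the vertex $v$. Deleting the $i$-th edge of $T$ leaves two parts, one of which consists of the nodes contained in $U_i$, and $f(v)\subseteq U_i$ if and only if $v\in U_i$. So the $f$-preimages of the two parts are the two sides of $A_i$, and an edge $uv$ of $G$ lies in $A_i$ exactly when the $i$-th edge of $T$ lies on the path from $f(u)$ to $f(v)$. Since the $A_i$ are disjoint,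
\begin{equation}\label{eq:short}
\text{for every edge $uv$ of $G$, the nodes $f(u)$ and $f(v)$ are equal or adjacent in $T$,}
\end{equation}
and $A_i$ is the set of edges $uv$ for which $f(u)f(v)$ is the $i$-th edge of $T$.

A tree with $q$ edges has many leaves or many long paths through nodes of degree $2$. Let $\ell\ge2$ be the number of leaves, that is, nodes of degree $1$, of $T$.

\subsection{Few leaves}

Assume $\ell\le q/(4h)$. Since $\sum_t(\deg t-2)=-2$, the tree has at most $\ell-2$ nodes of degree at least $3$. Suppressing the nodes of degree $2$ gives a tree with at most $2\ell-2$ nodes and $2\ell-3$ edges, so $T$ is the edge-disjoint union of at most $2\ell-3$ paths whose inner nodes have degree $2$. A path of length $L$ contains $\lfloor L/h\rfloor\ge L/h-1$ edge-disjoint \emph{segments} of $h$ consecutive edges. In total there are at least $q/h-2\ell\ge q/(2h)$ segments.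

Let $t_0,\dots,t_h$ be the nodes of a segment and $W=f^{-1}(\{t_1,\dots,t_{h-1}\})$. The nodes $t_1,\dots,t_{h-1}$ have degree $2$, so by \eqref{eq:short} $\delta(W)$ is contained in the union of the bonds of the edges $t_0t_1$ and $t_{h-1}t_h$, and $|\delta(W)|\le2k$. The $h-2$ \emph{inner bonds}, those of the edges $t_jt_{j+1}$ with $1\le j\le h-2$, are contained in $E(W)$.

We claim that $\kappa_i|_W\ne0$ for some inner bond $A_i$. The point is that a class vanishing on $W$ can be pushed to the small set $\delta(W)$ with bounded values. Suppose $\kappa_i|_W=0$, say $\mathbf 1^D_{B_i}=d\psi$ on $E(W)$ with $\psi:W\to\mathbb Z$ and $\min\psi=0$ on each component of $G[W]$. On a component, $\psi$ changes by at most $1$ along edges, so for each $1\le c\le\max\psi$ some edge joins level $c-1$ to level $c$. These are distinct edges of $B_i$, hence $0\le\psi\le|B_i|\le k-1$. Extend $\psi$ by $0$ to $V$. Since $B_i\subseteq E(W)$, the cochain $\mathbf 1^D_{B_i}-d\psi$, which represents $\kappa_i$, is supported on $\delta(W)$ and has values in $[-(k-1),k-1]$. There are at most $(2k-1)^{2k}<h-2$ such cochains, and the $h-2$ inner bonds have distinct classes. This proves the claim.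

For each segment $\sigma$ choose such an inner bond $i_\sigma$. The sets $W_\sigma$ are disjoint, because both tree edges at an inner node belong to its segment. As $B_{i_\sigma}\subseteq E(W_\sigma)$, we get $\kappa_{i_\sigma}|_{W_{\sigma'}}=0$ for $\sigma'\ne\sigma$. Restricting a rational relation $\sum_\sigma c_\sigma\kappa_{i_\sigma}=0$ to $W_\sigma$ gives $c_\sigma\,\kappa_{i_\sigma}|_{W_\sigma}=0$ over $\mathbb Q$, so $c_\sigma=0$ by \eqref{eq:embed}. The rank is at least $q/(2h)$.

\subsection{Many leaves}

Assume $\ell>q/(4h)$. For a leaf $t$ let $A_t$ be the bond of its tree edge, $B_t$ and $\kappa_t$ the given subset and class, and $U_t=f^{-1}(t)$. Then $U_t$ is a side of $A_t$, so it is nonempty, $A_t=\delta(U_t)$, and $G[U_t]$ is connected because $A_t$ is a bond. As $q\ge2$, different leaves have different tree edges and are not adjacent, so by \eqref{eq:short} no edge of $G$ joins two of the disjoint sets $U_t$. We show that the $\ell$ classes $\kappa_t$ have rank at least $\ell/3$, by turning each of them into the class of a single edge in an auxiliary graph.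

Let $G'$ arise from $G$ as follows. For each leaf $t$ delete $E(U_t)$, replace $U_t$ by two vertices $x'_t,x''_t$, attach the edges of $B_t$ to $x'_t$ and those of $A_t\setminus B_t$ to $x''_t$, and join $x'_t$ to $x''_t$ by a \emph{new edge} $\bar e_t$. Contracting the new edges gives $G$ with each $U_t$ shrunk to a vertex, so $G'$ is connected. For rational numbers $c_t$ we have
\begin{equation}\label{eq:rel}
\sum_tc_t\kappa_t=0\ \text{ in }H_{\mathbb Q}\iff\sum_tc_t\mathbf 1^D_{B_t}\ \text{ is a rational coboundary in }G',
\end{equation}
where the cochains are $0$ on the new edges. Indeed, if $\sum_tc_t\mathbf 1^D_{B_t}=d\varphi$ in $G$, then $d\varphi=0$ on each $E(U_t)$, so $\varphi$ is constant on $U_t$; give this value to both $x'_t$ and $x''_t$. Conversely, a potential on $G'$ has equal values at $x'_t$ and $x''_t$; give this value to all of $U_t$.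

Since $A_t$ is a dicut, the edges of $B_t$ all leave $x'_t$ or all enter it. Direct $\bar e_t$ into $x'_t$ in the first case and out of $x'_t$ in the second. Then $d\mathbf 1_{x'_t}=\pm(\mathbf 1_{\bar e_t}-\mathbf 1^D_{B_t})$ in $G'$, so in \eqref{eq:rel} we may replace $\mathbf 1^D_{B_t}$ by $\mathbf 1_{\bar e_t}$. Thus the space of relations among the $\kappa_t$ is the space of coboundaries of $G'$ supported on the new edges. These are the $d\varphi'$ with $\varphi'$ constant on each component of $G'$ minus the new edges. If there are $n'$ components, the space has dimension $n'-1$, as $G'$ is connected, and the rank of the $\kappa_t$ is $\ell-n'+1$.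

If $n'=1$ the rank is $\ell$. Let $n'\ge2$ and let $Z$ be a component. Then $\delta(Z)$ is a nonempty set of new edges, and $d\mathbf 1_Z$ gives a relation $\sum\pm\kappa_t=0$ with $|\delta(Z)|$ terms. One term is excluded by $\kappa_t\ne0$, two terms by $\kappa_t\ne\pm\kappa_{t'}$. So $|\delta(Z)|\ge3$. Each new edge lies in $\delta(Z)$ for at most two components, so $3n'\le2\ell$, and the rank exceeds $\ell/3>q/(12h)$. This proves Proposition~\ref{prop:rank}.

\section{The packing inequality}\label{sec:packing}

We prove Proposition~\ref{prop:packing} by induction on $s$. For $s=0$ a representative has empty support, so $\mathcal R_0(\nu)=0$. Let $s\ge1$, and put $p=(2s+2)(2s+3)$ and $\Lambda=\Lambda_s=4sp\ge80$.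

The natural plan is to take independent classes $\kappa_t$ with their packings and to show that each edge is used by boundedly many of them. In the bouquet this fails: the independent classes $\xi_1+\xi_j$, $j\ge2$, have $\tau_2=L$, and each of their maximum packings covers the whole first cycle. These classes are sums of classes with many representatives of size $1$, and the induction on $s$ accounts for them. For a class that is not of this kind we show that $G$ contains a ring, as in the ladder of Example~\ref{ex:ladder}, whose cross-sections represent the class. We choose a fixed fraction of the small cross-sections and show that each edge lies in chosen cross-sections of at most $2s-1$ classes.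

\subsection{Selecting the classes}

For $\nu=m,m-1,\dots,1$ let $\mathcal W_\nu$ be the sum of $\mathcal R_{s-1}(\nu/\Lambda)$ and the span of all classes selected at levels above $\nu$, and select a maximal set of classes $\kappa\ne0$ with $\tau_s(\kappa)\ge\nu$ that is linearly independent modulo $\mathcal W_\nu$. Let $\kappa_t$ be the selected classes and $\nu_t$ the level of $\kappa_t$. Then
\begin{equation}\label{eq:new}
\tau_s(\kappa_t)\ge\nu_t,\qquad\kappa_t\notin\mathcal R_{s-1}(\nu_t/\Lambda).
\end{equation}
The $\kappa_t$ are linearly independent: in a nontrivial relation, the terms of the lowest level $\nu$ that occurs would be dependent modulo $\mathcal W_\nu$. By maximality $\mathcal R_s(\nu)$ lies in the span of $\mathcal W_\nu$ and the classes of level $\nu$, so $\dim\mathcal R_s(\nu)\le\#\{t:\nu_t\ge\nu\}+\dim\mathcal R_{s-1}(\lceil\nu/\Lambda\rceil)$. Each $j\ge1$ equals $\lceil\nu/\Lambda\rceil$ for exactly $\Lambda$ values of $\nu$, so by induction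
\[
\sum_{\nu\ge1}\dim\mathcal R_s(\nu)\le\sum_t\nu_t+\Lambda\sum_{j\ge1}\dim\mathcal R_{s-1}(j)\le\sum_t\nu_t+\Lambda c_{s-1}m .
\]
It remains to show $\sum_t\nu_t\le2s\Lambda m$. There are at most $\dim H_{\mathbb Q}\le m$ selected classes, so those with $\nu_t<\Lambda$ contribute at most $\Lambda m$. Call $t$ \emph{large} if $\nu_t\ge\Lambda$. We must prove
\begin{equation}\label{eq:goal}
\sum_{t\text{ large}}\nu_t\le(2s-1)\Lambda m .
\end{equation}

\subsection{The position map of a class}

Disjoint representatives of a class come with no order. Summing their potentials arranges them around a circle. For a map $g:V\to\mathbb Z/\nu$, $\nu\ge3$, call $g(x)$ the \emph{position} of $x$; let the \emph{link} $L_i$, $i\in\mathbb Z/\nu$, be the set of edges joining $g^{-1}(i)$ to $g^{-1}(i+1)$, and let $\lambda_i$ be the unit cochain supported on $L_i$ with value $1$ in the direction from position $i$ to position $i+1$. The links are pairwise disjoint because $\nu\ge3$. Call $i$, and $L_i$, \emph{thin} if $|L_i|\le s$.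

\begin{lemma}\label{lem:position}
Let $\kappa\ne0$ and $\nu\ge3$ with $\tau_s(\kappa)\ge\nu$. There is a map $g:V\to\mathbb Z/\nu$ such that:
\begin{enumerate}
\item[(a)] every edge lies in a link or has both ends at the same position;
\item[(b)] $[\lambda_i]=\kappa$ for every $i$; in particular every link is nonempty;
\item[(c)] there are no $i$ and $X\subseteq V$ with $\delta(X)\ne\emptyset$ such that $\lambda_i=d\mathbf 1_X$ on $\delta(X)$ or $\lambda_i=-d\mathbf 1_X$ on $\delta(X)$;
\item[(d)] at least $\nu/s$ indices are thin.
\end{enumerate}
\end{lemma}

\begin{proof}
Among all families of $\nu$ unit cochains of class $\kappa$ with pairwise disjoint supports choose one, $\rho_1,\dots,\rho_\nu$, of minimum total support size. This size is at most $s\nu$ because $\tau_s(\kappa)\ge\nu$. Write $\rho_j=\rho_1+d\varphi_j$, and put $\Phi=\sum_j\varphi_j$ and $\sigma=\sum_j\rho_j$. Then $\sigma$ is a unit cochain whose support is the union of the supports, and $d\Phi=\sigma-\nu\rho_1$. Let $g=\Phi\bmod\nu$. Along an edge $e$ in the reference direction $g$ changes by $\sigma(e)\in\{0,\pm1\}$. This gives (a), and shows that the union of the links is the support of $\sigma$.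

For $0\le i<\nu$ let $\psi_i=\lfloor(\Phi-i-1)/\nu\rfloor$. If $e=(x\to y)$ in the reference direction, then $\Phi(y)=\Phi(x)+\sigma(e)-\nu\rho_1(e)$, so
\[
\rho_1(e)+d\psi_i(e)=\Big\lfloor\frac{\Phi(x)+\sigma(e)-i-1}{\nu}\Big\rfloor-\Big\lfloor\frac{\Phi(x)-i-1}{\nu}\Big\rfloor .
\]
The right side is $1$ if $\sigma(e)=1$ and $\Phi(x)\equiv i$, it is $-1$ if $\sigma(e)=-1$ and $\Phi(x)\equiv i+1$ modulo $\nu$, and it is $0$ otherwise. This is $\lambda_i(e)$, which proves (b).

So $(\lambda_i)$ is again a family of minimum total support size. If $i,X$ violated (c), then $\delta(X)\subseteq L_i$, and $\lambda_i\mp d\mathbf 1_X$ would be a unit cochain of class $\kappa$ with the smaller support $L_i\setminus\delta(X)$, contradicting minimality. Finally, if $M$ indices are thin, then $s\nu\ge\sum_i|L_i|\ge M+(\nu-M)(s+1)$, so $M\ge\nu/s$.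
\end{proof}

By (a) and (b), $\kappa$ assigns to a closed walk the number of times its image under $g$ winds around $\mathbb Z/\nu$. For each large $t$ fix a map $g$ as in the lemma for $\kappa_t$ and $\nu_t$. We write $g^t,L^t_i,\lambda^t_i$ when $t$ has to be indicated.

\subsection{Components over an interval}

Fix a large $t$ and write $\kappa=\kappa_t$, $\nu=\nu_t$. An \emph{interval} is a set $J=[a,b]=\{a,a+1,\dots,b\}$ of at least two and at most $\nu-1$ consecutive positions, ordered from $a$ to $b$. Let $V_J=g^{-1}(J)$. The indices $i\in[a,b-1]$ and their links are the \emph{inner} ones; both ends of an edge of an inner link lie in $V_J$. An edge leaving $V_J$ lies in $L_{a-1}\cup L_b$, so its end in $V_J$ has position $a$ or $b$.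

Let $K$ be the vertex set of a component of $G[V_J]$, and for an inner index $i$ let $\lambda^K_i$ be equal to $\lambda_i$ on $E(K)$ and $0$ elsewhere. For inner indices $i<i'$,
\begin{equation}\label{eq:slab}
d\mathbf 1_X=\lambda^K_i-\lambda^K_{i'},\qquad\text{where }X=\{x\in K:\ i<g(x)\le i'\}.
\end{equation}
Indeed, the positions in $X$ lie strictly between $a$ and $b$, so every edge at a vertex of $X$ lies in $E(K)$. Such an edge is in $\delta(X)$ exactly when it joins position $i$ to $i+1$, entering $X$ in the increasing direction, or position $i'$ to $i'+1$, leaving $X$ in the increasing direction.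

\begin{lemma}\label{lem:component}
If at least $\nu/\Lambda$ inner indices of an interval $J$ are thin, then all edges of the inner links of $J$ lie in one component of $G[V_J]$.
\end{lemma}

\begin{proof}
First, a component $K$ containing an edge of one inner link $L_i$ contains an edge of every inner link $L_{i'}$. Otherwise $\lambda^K_{i'}=0\ne\lambda^K_i$, and \eqref{eq:slab} gives a set $X$ with $d\mathbf 1_X=\pm\lambda^K_i$; then $\delta(X)=L_i\cap E(K)\ne\emptyset$, contradicting Lemma~\ref{lem:position}(c).

Suppose now that two components contain edges of inner links, and let $K$ be one of them. Then for every inner $i$ both $L_i\cap E(K)$ and $L_i\setminus E(K)$ are nonempty, so for thin $i$ both have at most $s-1$ edges. By \eqref{eq:slab} all $\lambda^K_i$ have the same class $\kappa^K$, and so all $\lambda_i-\lambda^K_i$ have class $\kappa-\kappa^K$. The thin inner indices show that each of $\kappa^K$ and $\kappa-\kappa^K$ is $0$ or has $\tau_{s-1}\ge\nu/\Lambda$. Hence $\kappa\in\mathcal R_{s-1}(\nu/\Lambda)$, contradicting \eqref{eq:new}.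
\end{proof}

We denote the vertex set of this component by $K(J)$. This is the only use of the second condition in \eqref{eq:new}. For $\xi_1+\xi_2$ in the bouquet, with $g$ the position along either cycle, an interval avoiding the position of the common vertex has two such components, one on each cycle.

\subsection{Cells and blocks}

We cut the circle at thin links into intervals long enough for Lemma~\ref{lem:component}. Let $w=\lceil\nu/\Lambda\rceil\ge1$, and let $i_0<i_1<\dots<i_{M-1}<i_0+\nu$ be the thin indices. As $\nu\ge\Lambda\ge4s$,
\[
p(w+1)+1\le p\Big(\frac\nu\Lambda+2\Big)+1\le\frac{3p\nu}\Lambda+1=\frac{3\nu}{4s}+1\le\frac\nu s\le M .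
\]
So we can define the \emph{cells} $I_j=[\,i_{(j-1)(w+1)}+1,\ i_{j(w+1)}\,]$ for $1\le j\le p$. They are consecutive and disjoint, and their union misses the position $i_0$. If $I_j=[a,b]$, then $L_{a-1}$ and $L_b$ are thin, and $[a,b-1]$ contains exactly $w$ thin indices; in particular $a<b$. Group the cells into $2s+2$ consecutive \emph{blocks}, each the union $J$ of $2s+3$ consecutive cells. Lemma~\ref{lem:component} applies to cells and to blocks, and:
\begin{enumerate}
\item[(B1)] the sets $K(J)$ for different blocks are disjoint, and so are the sets $K(I)$ for different cells;
\item[(B2)] $|\delta(K(J))|\le2s$ for a block $J=[a,b]$, since an edge leaving the component $K(J)$ leaves $V_J$ and so lies in one of the thin links $L_{a-1},L_b$;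
\item[(B3)] $K(I)\subseteq K(J)$ for a cell $I$ of a block $J$, since $G[K(I)]$ is a connected subgraph of $G[V_J]$ containing an edge of an inner link of $J$.
\end{enumerate}
Choose a block $J_t$ minimizing $|K(J)|$ and put $K_t=K(J_t)$. The $(s+2)$-nd cell of $J_t$ is its \emph{middle cell}, with $s+1$ \emph{left cells} before it and $s+1$ \emph{right cells} after it. The \emph{central links} of $t$ are the thin inner links of the middle cell of $J_t$. There are $\lceil\nu_t/\Lambda\rceil$ of them.

\subsection{Two classes at a time}

Rings of very different sizes can be nested: the whole ring of one class may sit inside one block of another. The choice of the smallest block rules out that this happens in both directions, and it explains the number $2s+2$.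

\begin{lemma}\label{lem:nested}
For large $t\ne t'$, $\kappa_{t'}|_{K_t}=0$ or $\kappa_t|_{K_{t'}}=0$.
\end{lemma}

\begin{proof}
Suppose $\kappa_t|_{K_{t'}}\ne0$. Every $\lambda^t_i$ represents $\kappa_t$, so every link $L^t_i$ has an edge in $E(K_{t'})$. For a block $J$ of $t$, the set $K(J)$ contains the ends of all edges of an inner link, so it meets $K_{t'}$. As $G[K(J)]$ is connected, $K(J)\subseteq K_{t'}$ unless $E(K(J))$ contains an edge of $\delta(K_{t'})$. By (B1) and (B2) this exception occurs for at most $2s$ of the $2s+2$ blocks. So two disjoint sets $K(J)$, each of size at least $|K_t|$, lie in $K_{t'}$, and $|K_{t'}|\ge2|K_t|$. If also $\kappa_{t'}|_{K_t}\ne0$, then $|K_t|\ge2|K_{t'}|$, which is impossible for nonempty sets.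
\end{proof}

Now let $\kappa_{t'}|_{K_t}=0$, so that on $K_t$ a thin link of $t'$ is the coboundary of a potential. With at most $s$ edges it misses a left cell and a right cell, which explains the number $2s+3$. Either the potential has the same value on these two cells, and then a piece of the link could be removed, or it has different values, and then the link cuts the ring of $t$. See Figure~\ref{fig:block}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.6cm,y=1cm]
\fill[gray!20] (1,0) rectangle (2,1.4);
\fill[gray!20] (5,0) rectangle (6,1.4);
\draw (0,0) rectangle (7,1.4);
\foreach \x in {1,...,6} \draw[dashed] (\x,0)--(\x,1.4);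
\foreach \y in {0.65,1.05} {\draw[->] (1.3,\y)--(1.7,\y); \draw[->] (5.3,\y)--(5.7,\y);}
\node at (1.5,0.28) {$L_{i_-}$};
\node at (5.5,0.28) {$L_{i_+}$};
\draw[ultra thick] (3.3,0.9)--(3.7,0.9);
\node at (3.5,0.6) {$z$};
\draw[ultra thick] (4.3,0.4)--(4.7,0.4);
\node at (1.5,1.7) {$I_-$: $\varphi=c_-$};
\node at (3.5,1.7) {middle cell};
\node at (5.5,1.7) {$I_+$: $\varphi=c_+$};
\draw[<->] (1.5,-0.3)--(5.5,-0.3);
\node at (3.5,-0.6) {$X_0$};
\end{tikzpicture}
\caption{The component $K_t$ over a block of $2s+3=7$ cells ($s=2$), with positions increasing to the right. The two thick edges form a thin link $R'$ of another class. It contains an edge $z$ over the middle cell and misses a left cell $I_-$ and a right cell $I_+$, where its potential $\varphi$ is constant. The set $X_0$ lies between a link $L_{i_-}$ over $I_-$ and a link $L_{i_+}$ over $I_+$.}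
\label{fig:block}
\end{figure}

\begin{lemma}\label{lem:crossing}
Let $t\ne t'$ be large with $\kappa_{t'}|_{K_t}=0$. If a thin link $R'$ of $t'$ shares an edge $z$ with a central link of $t$, then $\kappa_t\in\langle R'\rangle$.
\end{lemma}

\begin{proof}
Let $R'=L^{t'}_{i'}$ and $\rho'=\lambda^{t'}_{i'}$. All other positions, links and cells in this proof belong to $t$. Write $\rho'=d\varphi$ on $E(K_t)$ with $\varphi:K_t\to\mathbb Z$. By (B1) and $|R'|\le s$, there are a left cell $I_-$ and a right cell $I_+$ with $E(K(I_\pm))\cap R'=\emptyset$. The sets $K(I_\pm)$ induce connected subgraphs and lie in $K_t$ by (B3), so $\varphi$ equals a constant $c_\pm$ on $K(I_\pm)$. Pick an inner index $i_\pm$ of $I_\pm$. Then $L_{i_\pm}\subseteq E(K(I_\pm))$, so $\varphi=c_\pm$ at both ends of every edge of $L_{i_\pm}$. Let $X_0=\{x\in K_t:i_-<g(x)\le i_+\}$. By \eqref{eq:slab} for the block $J_t$, whose inner links lie in $E(K_t)$, we have $\delta(X_0)=L_{i_-}\cup L_{i_+}$. The ends of $z$ lie in $K_t$ and have positions in the middle cell, so they lie in $X_0$, and $\varphi$ differs at them because $\rho'(z)\ne0$.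

Suppose $c_-=c_+=c$. The function $\varphi$ is not identically $c$ on $X_0$. Assume first that $\mu=\max_{X_0}\varphi>c$, and let $X=\{x\in X_0:\varphi(x)=\mu\}$. The ends of the edges of $\delta(X_0)$ have $\varphi=c$, so none is in $X$; hence $X\ne V$ and $\delta(X)\subseteq E(X_0)$. Along an edge of $\delta(X)$ the function $\varphi$ strictly increases into $X$, by exactly $1$ since $\rho'$ is a unit cochain. So $\rho'=d\mathbf 1_X$ on $\delta(X)$, and $\delta(X)\ne\emptyset$ since $G$ is connected. This contradicts Lemma~\ref{lem:position}(c) for $t'$. If $\max_{X_0}\varphi\le c$, then $\min_{X_0}\varphi<c$; for the set $X$ where the minimum is attained, $\varphi$ drops by exactly $1$ into $X$, so $\rho'=-d\mathbf 1_X$ on $\delta(X)\ne\emptyset$, with the same contradiction.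

Hence $c_-\ne c_+$. Let $\chi=(\varphi-c_-)/(c_+-c_-)$ on $X_0$ and $\chi=0$ on $V\setminus X_0$. On an edge of $L_{i_-}$ both ends have $\chi=0$. On an edge of $L_{i_+}$ the end in $X_0$, at position $i_+$, has $\chi=1$ and the other end has $\chi=0$, so $d\chi=-\lambda_{i_+}$ there. On $E(X_0)$ we have $d\chi=\rho'/(c_+-c_-)$, which is supported on $R'$, and on $E(V\setminus X_0)$ we have $d\chi=0$. So $\lambda_{i_+}+d\chi$ is a rational vector of class $\kappa_t$ supported on $R'$.
\end{proof}

\subsection{Counting}

For $z\in E$ let $T_z$ be the set of large $t$ such that $z$ lies in a central link of $t$. This link is unique; call it $R_t(z)$. By Lemmas~\ref{lem:nested} and~\ref{lem:crossing}, distinct $t,t'\in T_z$ satisfy $\kappa_t\in\langle R_{t'}(z)\rangle$ or $\kappa_{t'}\in\langle R_t(z)\rangle$. For fixed $t'$ the space $\langle R_{t'}(z)\rangle$ has dimension at most $s$ and contains $\kappa_{t'}$; as the selected classes are independent, it contains $\kappa_t$ for at most $s-1$ other $t$. Counting pairs gives $\binom{|T_z|}2\le(s-1)|T_z|$, so $|T_z|\le2s-1$. Each large $t$ has at least $\nu_t/\Lambda$ central links, which are disjoint and nonempty, so $t\in T_z$ for at least $\nu_t/\Lambda$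 edges $z$. Therefore
\[
\sum_{t\text{ large}}\frac{\nu_t}\Lambda\le\sum_{z\in E}|T_z|\le(2s-1)m ,
\]
which is \eqref{eq:goal}. This proves Proposition~\ref{prop:packing}, and with it Theorems~\ref{thm:main} and~\ref{thm:dicut}.

\begin{thebibliography}{9}

\bibitem{LY}
Lucchesi and Younger, 1978.

\bibitem{TOP}
\emph{Testing Orientation Properties}, \texttt{https://eccc.weizmann.ac.il/report/2005/153/download}.

\end{thebibliography}
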